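\title{Minimum Stabilizers of Graphs Cannot Be Approximated within a Constant Factor}

\begin{abstract}
A graph is stable if the vertices that are missed by some maximum matching are pairwise nonadjacent; equivalently, its matching game has a nonempty core. A stabilizer is a set of edges whose deletion leaves a stable graph. We show that, unless $\mathrm P=\mathrm{NP}$, no polynomial-time algorithm finds a stabilizer whose size is within a constant factor of the minimum, or even within a factor $2^{(\log|V|)^{\beta}}$ for a constant $\beta<1$. Both results follow from one reduction, which encodes the minimum weight satisfying set of a monotone AND--OR--AND formula as a minimum stabilizer.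
\end{abstract}

\section{The problem and the results}

Let $G=(V,E)$ be a finite undirected graph and let $\nu(G)$ be the cardinality of a maximum matching of $G$. A matching \emph{exposes} a vertex if none of its edges contains that vertex. A vertex is \emph{inessential} if some maximum matching exposes it, and $G$ is \emph{stable} if no two inessential vertices are adjacent.

The name is explained by a game. Let the vertices be players, and let two adjacent players be able to earn one unit together, each player taking part in at most one such deal. A coalition $S\subseteq V$ can then earn $\nu(G[S])$ on its own. The \emph{core} of this \emph{matching game} is the set of ways to divide the total profit so that no coalition gains by leaving: the vectors $y\in\mathbb R^V$ with $y(V)=\nu(G)$ and $y(S)\ge\nu(G[S])$ for all $S\subseteq V$, where $y(S)=\sum_{v\in S}y_v$. A graph is stable if and only if the core is nonempty (Lemma~\ref{lem:stable} below contains a proof).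

A graph with a perfect matching has no inessential vertex and is stable. A star with at least two edges is stable: its inessential vertices are the leaves. A triangle is not stable, since all three vertices are inessential; in the game, one unit is to be divided, while the three pairs demand $2y(V)\ge3$. Deleting one edge of the triangle leaves a star. In general, a \emph{stabilizer} of $G$ is a set $F\subseteq E$ such that $G\setminus F=(V,E\setminus F)$ is stable. The set $E$ is always a stabilizer. The \emph{minimum stabilizer problem} asks for a stabilizer of minimum cardinality; we denote this cardinality by $\operatorname{stab}(G)$. It is the least number of deals one has to forbid before the profit can be divided stably. An \emph{$\alpha$-approximation algorithm} outputs, for every $G$, a stabilizer of size at most $\alpha\cdot\operatorname{stab}(G)$.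

We take the problem from \cite{stab}. The following is known. Every minimum stabilizer $F$ satisfies $\nu(G\setminus F)=\nu(G)$, and some minimum stabilizer is disjoint from some maximum matching of $G$. The problem is NP-hard (vertex-cover hard), and under the Unique Games Conjecture it has no polynomial-time $(2-\varepsilon)$-approximation algorithm for any $\varepsilon>0$. On regular graphs there is a polynomial-time $2$-approximation algorithm. The question left open in \cite{stab} is whether a constant factor approximation algorithm can be developed for arbitrary graphs. Since the number $2$ occurs both in the hardness result and in the algorithm, one would guess that the answer is yes, perhaps with the constant $2$. The answer is no.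

\begin{theorem}\label{thm:const}
If $\mathrm P\neq\mathrm{NP}$, then for no constant $c$ is there a polynomial-time $c$-approximation algorithm for the minimum stabilizer problem.
\end{theorem}

\begin{theorem}\label{thm:strong}
If $\mathrm P\neq\mathrm{NP}$, then for no constant $\beta<1$ is there a polynomial-time algorithm that approximates the minimum stabilizer problem within the factor $2^{(\log|V(G)|)^{\beta}}$.
\end{theorem}

Logarithms are to base $2$. Both theorems come from a reduction from the following optimization problem. A \emph{formula} $\Phi$ consists of a finite set $X$ of variables with integer weights $w_x\ge1$ and of $n\ge1$ \emph{clauses}; clause $j\in\{1,\dots,n\}$ is a list of $m_j\ge1$ nonempty sets $D_{j,1},\dots,D_{j,m_j}\subseteq X$, its \emph{terms}. A set $A\subseteq X$ \emph{satisfies} $\Phi$ if for every clause $j$ there is an $i$ with $D_{j,i}\subseteq A$. In other words, setting exactly the variables in $A$ to true makes the monotone AND--OR--AND expression $\bigwedge_j\bigvee_i\bigwedge_{x\in D_{j,i}}x$ true. Let $\operatorname{opt}(\Phi)$ be the minimum of $w(A)=\sum_{x\in A}w_x$ over satisfying sets $A$, and put $W=w(X)$ and $m=\sum_jm_j$. The set $X$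 satisfies $\Phi$, and a satisfying set contains a term, which is nonempty; hence $1\le\operatorname{opt}(\Phi)\le W$.

\begin{theorem}\label{thm:red}
Given a formula $\Phi$ and an integer $L\ge1$, one can construct, in time polynomial in $|X|,n,m,W,L$, a graph $G=G(\Phi,L)$ such that
\begin{enumerate}
\item[(a)] $\operatorname{stab}(G)=n+L\cdot\operatorname{opt}(\Phi)$;
\item[(b)] from any stabilizer $F$ of $G$ one can compute in polynomial time a satisfying set $A$ with $n+L\,w(A)\le|F|$.
\end{enumerate}
\end{theorem}

The reason why stabilizers can express so much is that the shares $y_v$ in a core element interact along paths. If a vertex has share less than $1$, then its neighbors must have positive share; a vertex with positive share must be matched, and its partner then has share less than $1$. The reduction starts such a chain at every clause, lets the clause choose in which direction the chain runs, and makes each chain end at an edge that has to be deleted and that several chains can share. Section~\ref{sec:covers} sets up the certificate $y$, Section~\ref{sec:rules} derives the two local rules that start and end a chain, and Section~\ref{sec:graph} builds the graph and works one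 instance by hand. Theorem~\ref{thm:red} is proved in Section~\ref{sec:proof}. Theorem~\ref{thm:const} then follows from the hardness of Set Cover (Section~\ref{sec:setcover}) and Theorem~\ref{thm:strong} from a low-error PCP theorem (Section~\ref{sec:pcp}).

\section{Stability and tight fractional covers}\label{sec:covers}

The definition of stability quantifies over all maximum matchings, which makes it awkward both to verify and to exploit. We replace it by the existence of one vector. A \emph{cover} of a graph $H=(V,E)$ (a fractional vertex cover) is a vector $y\in\mathbb R_{\ge0}^V$ with $y_u+y_v\ge1$ for all $uv\in E$. For a cover $y$ and a matching $M$,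
\begin{equation}\label{eq:dual}
y(V)=\sum_{uv\in M}(y_u+y_v)+\sum_{v\text{ exposed by }M}y_v\ \ge\ |M| .
\end{equation}
Thus $y(V)\ge\nu(H)$, and we call $y$ \emph{tight} if $y(V)=\nu(H)$. If $y(V)=|M|$ for some matching $M$, then \eqref{eq:dual}, applied to all matchings, shows that $M$ is maximum and $y$ is tight. Conversely, if $y$ is tight and $M$ is maximum, then equality holds in \eqref{eq:dual} term by term, which gives the following.

\begin{lemma}\label{lem:slack}
Let $y$ be a tight cover and $M$ a maximum matching of $H$. Then $y_u+y_v=1$ for every $uv\in M$, and $y_v=0$ for every vertex $v$ exposed by $M$.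
\end{lemma}

\begin{lemma}\label{lem:stable}
For a graph $H=(V,E)$ the following are equivalent: \textup{(i)} $H$ is stable; \textup{(ii)} $H$ has a tight cover; \textup{(iii)} the core of the matching game on $H$ is nonempty. A tight cover of a stable graph can be computed in polynomial time.
\end{lemma}

\begin{proof}
(ii)$\Leftrightarrow$(iii). The core is exactly the set of tight covers. If $y$ is in the core, the conditions for $S=\{v\}$ and for $S=\{u,v\}$ with $uv\in E$ say that $y$ is a cover. If $y$ is a tight cover, then \eqref{eq:dual} applied to $H[S]$ gives $y(S)\ge\nu(H[S])$.

(ii)$\Rightarrow$(i). By Lemma~\ref{lem:slack}, a tight cover vanishes on inessential vertices, so no edge joins two of them.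

(i)$\Rightarrow$(ii). Let $V_0$ be the set of inessential vertices, $V_1$ the set of their neighbors, and $V_{1/2}$ the set of remaining vertices. Since $H$ is stable, $V_0\cap V_1=\emptyset$. Let $y$ take the value $a$ on $V_a$. An edge with an end in $V_0$ has its other end in $V_1$, and on every other edge both values are at least $\frac12$; so $y$ is a cover.

Fix a maximum matching $M$; the vertices it exposes lie in $V_0$. We claim that $M$ matches every vertex of $V_1$ to a vertex of $V_0$. Then each edge of $M$ joins $V_0$ to $V_1$ or lies inside $V_{1/2}$, so $y(V)=|M|$ and $y$ is tight.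

Let $a\in V_1$. As $a\notin V_0$, there is an edge $ab\in M$. Let $d\in V_0$ be a neighbor of $a$, let $M'$ be a maximum matching that exposes $d$, and let $P$ be the component of $d$ in the graph $(V,M\triangle M')$. It is a path with end $d$, possibly a single vertex, whose edges alternate between $M$ and $M'$, beginning at $d$ with $M$. Its number of edges is even, since otherwise exchanging $M'$ for $M$ along $P$ would enlarge $M'$. So $P=u_0u_1\cdots u_{2k}$ with $u_{2k}=d$, with $u_{2i-1}u_{2i}\in M$ for all $i$, and with $u_0$ exposed by $M$. Exchanging $M$ for $M'$ along $u_0\cdots u_{2i}$ gives a maximum matching $M_i$ that exposes $u_{2i}$; hence all $u_{2i}$ lie in $V_0$. If $a$ is on $P$, then $a=u_{2i-1}$ for some $i$ and $b=u_{2i}\in V_0$. If $a$ is not on $P$, then $ab\in M_k$, and replacing $ab$ by $ad$ in $M_k$ gives a maximum matching that exposes $b$, so again $b\in V_0$.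

Finally, $v\in V_0$ if and only if $\nu(H-v)=\nu(H)$, and maximum matchings can be computed in polynomial time by Edmonds' algorithm; so $y$ can be computed in polynomial time.
\end{proof}

\section{Two local rules}\label{sec:rules}

Throughout this section $G$ is a graph, $F$ is a stabilizer of $G$, $H=G\setminus F$, $y$ is a tight cover of $H$, and $M$ is a maximum matching of $H$. We do not assume that $F$ is minimum or that $\nu(H)=\nu(G)$, because the output of an approximation algorithm need not have these properties. To bound $|F|$ from below we need a situation in which a specific edge is forced into $F$. Vertices of degree one provide it.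

\begin{lemma}[pendant rule]\label{lem:pendant}
Let $\bar v$ be a vertex whose only neighbor in $G$ is $v$. If $M$ matches $v$ to a vertex $u\ne\bar v$ with $y_u>0$, then $v\bar v\in F$.
\end{lemma}

\begin{proof}
The vertex $\bar v$ is exposed by $M$. By Lemma~\ref{lem:slack}, $y_{\bar v}=0$ and $y_v=1-y_u<1$. So $y_v+y_{\bar v}<1$, and $v\bar v$ is not an edge of $H$.
\end{proof}

To apply the rule we need a vertex $u$ that is forced to have positive value and to be matched to one of a prescribed set of neighbors. An odd cycle needs total value half its length, which is more than a matching inside it can account for, but it is destroyed by deleting one edge. A large odd clique still contains a spanning odd cycle after many deletions.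

\begin{lemma}[clique rule]\label{lem:clique}
Let $K$ be the vertex set of a clique of $G$ with $|K|=2q+1\ge3$, and let $r\in K$ be such that no vertex of $K\setminus\{r\}$ has a neighbor outside $K$. If $F$ contains fewer than $q$ edges with both ends in $K$, then $M$ matches $r$ to a vertex $c\notin K$, and $y_r\ge\frac12\ge y_c$.
\end{lemma}

\begin{proof}
A Hamilton cycle of the clique $G[K]$, chosen uniformly at random, has $2q+1$ edges, and by symmetry it contains each of the $\binom{2q+1}2=q(2q+1)$ edges with the same probability, which is therefore $1/q$. The expected number of its edges in $F$ is less than $1$, so some Hamilton cycle of $G[K]$ lies in $H$. Summing $y_u+y_v\ge1$ over its edges gives $2y(K)\ge2q+1$.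

Let $M_K$ be the set of edges of $M$ inside $K$; then $|M_K|\le q$. If no edge of $M$ left $K$, every vertex of $K$ would be exposed or on an edge of $M_K$, and Lemma~\ref{lem:slack} would give $y(K)=|M_K|\le q$, a contradiction. So an edge of $M$ leaves $K$, and it has the form $rc$. The other vertices of $K$ are exposed or on edges of $M_K$, so $q+\frac12\le y(K)=y_r+|M_K|\le y_r+q$. Hence $y_r\ge\frac12$ and $y_c=1-y_r\le\frac12$.
\end{proof}

For $G=K_{2q+1}$ there is no vertex outside the clique, so the lemma gives $\operatorname{stab}(K_{2q+1})\ge q$. This is the sense in which a large odd clique is too expensive to repair from the inside.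

\section{The graph of a formula}\label{sec:graph}

The clique rule expresses a disjunction: if $r$ has outside neighbors $c_1,\dots,c_k$, then \emph{some} $c_i$ has value at most $\frac12$, and the stabilizer may choose which. A vertex $c$ of value at most $\frac12$ expresses a conjunction: \emph{every} neighbor $s$ of $c$ in $H$ has value at least $\frac12$. It remains to make a positive value at $s$ cost an edge. Attach to $s$ a path $s\,t\,\bar t$. Since $y_s>0$, the vertex $s$ is matched, and if it is matched to $t$, the pendant rule deletes $t\bar t$. This one deletion serves all neighbors of $s$ at once, just as a variable set to true serves all terms that contain it. The vertex $s$ could instead be matched to one of the vertices $c$; to make this cost an edge as well, each $c$ gets a pendant neighbor $\bar c$. Weights are simulated by copies.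

\medskip\noindent\textbf{Construction.} Let $q=n+LW+1$. The graph $G=G(\Phi,L)$ consists of
\begin{itemize}
\item for each clause $j$, a clique $K_j$ on $2q+1$ vertices with a distinguished vertex $r_j$, its \emph{root};
\item for each term $D_{j,i}$, vertices $c_{j,i},\bar c_{j,i}$ and edges $r_jc_{j,i}$, $c_{j,i}\bar c_{j,i}$;
\item for each $x\in X$ and $\ell\in\{1,\dots,Lw_x\}$, vertices $s_x^\ell,t_x^\ell,\bar t_x^\ell$ and edges $s_x^\ell t_x^\ell$, $t_x^\ell\bar t_x^\ell$;
\item for each term $D_{j,i}$, each $x\in D_{j,i}$ and each $\ell\le Lw_x$, the edge $c_{j,i}s_x^\ell$.
\end{itemize}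
We call the $c_{j,i}$ \emph{term vertices}. The barred vertices have degree one, and in $K_j$ only the root has neighbors outside $K_j$. The number of vertices is
\begin{equation}\label{eq:size}
|V(G)|=n(2q+1)+2m+3LW ,
\end{equation}
and $G$ is constructed in time polynomial in $|X|,n,m,W,L$. The value of $q$ is chosen larger than $n+LW$, the cost of the trivial solution $A=X$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,
  one/.style={circle,draw,inner sep=2.4pt,fill=black},
  half/.style={circle,draw,inner sep=2.4pt,fill=black!35},
  zero/.style={circle,draw,inner sep=2.4pt,fill=white}]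
\draw[fill=black!8] (1.5,4) ellipse (1.2 and 0.75);
\draw[fill=black!8] (6,4) ellipse (1.2 and 0.75);
\node at (1.5,4.25) {$K_1$}; \node at (6,4.25) {$K_2$};
\node[half,label=right:$r_1$] (r1) at (1.5,3.55) {};
\node[half,label=right:$r_2$] (r2) at (6,3.55) {};
\node[one,label=above left:{$c_{1,1}$}] (a) at (0,2) {};
\node[half,label=above right:{$c_{1,2}$}] (b) at (3,2) {};
\node[half,label=above right:{$c_{2,1}$}] (c) at (6,2) {};
\node[zero,label=left:{$\bar c_{1,1}$}] (ab) at (-1.3,2) {};
\node[zero,label=right:{$\bar c_{1,2}$}] (bb) at (4.2,2) {};
\node[zero,label=right:{$\bar c_{2,1}$}] (cb) at (7.3,2) {};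
\node[zero,label=left:$s_1$] (s1) at (0,0.6) {};
\node[half,label=left:$s_2$] (s2) at (3,0.6) {};
\node[half,label=right:$s_3$] (s3) at (6,0.6) {};
\node[one,label=left:$t_1$] (t1) at (0,-0.4) {};
\node[half,label=left:$t_2$] (t2) at (3,-0.4) {};
\node[half,label=right:$t_3$] (t3) at (6,-0.4) {};
\node[zero,label=left:$\bar t_1$] (u1) at (0,-1.4) {};
\node[zero,label=left:$\bar t_2$] (u2) at (3,-1.4) {};
\node[zero,label=right:$\bar t_3$] (u3) at (6,-1.4) {};
\draw (r1)--(a) (a)--(s1) (b)--(s2) (c)--(s2) (c)--(s3) (t1)--(u1);
\draw[line width=1.8pt] (r1)--(b) (r2)--(c) (a)--(ab) (s1)--(t1) (s2)--(t2) (s3)--(t3);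
\draw[dashed] (b)--(bb) (c)--(cb) (t2)--(u2) (t3)--(u3);
\end{tikzpicture}
\caption{The graph $G(\Phi,1)$ for $\Phi=(x_1\vee x_2)\wedge(x_2\wedge x_3)$ with unit weights; $K_1$ and $K_2$ are cliques on $13$ vertices, of which only the roots are drawn. The four dashed edges form a minimum stabilizer. After their deletion, a tight cover has value $1$ on black, $0$ on white, and $\frac12$ on gray vertices and on the cliques; the thick edges, with perfect matchings of $K_1-r_1$ and $K_2-r_2$, form a maximum matching.}
\label{fig:ex}
\end{figure}

\begin{example}\label{ex:small}
Let $X=\{x_1,x_2,x_3\}$ with unit weights, let clause $1$ have the terms $\{x_1\},\{x_2\}$ and clause $2$ the single term $\{x_2,x_3\}$, and let $L=1$. This instance has a choice, a term with two variables and a shared variable. Here $\operatorname{opt}(\Phi)=2$, attained by $\{x_2,x_3\}$, and $n=2$, $W=3$, $q=6$. We write $s_k,t_k,\bar t_k$ for the path of $x_k$ and check that $\operatorname{stab}(G)=4$.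

Figure~\ref{fig:ex} shows four deleted edges, a cover of the remaining graph of total value $13+2+3=18$ (cliques, term vertices, paths), and a matching of size $12+6=18$. So these edges form a stabilizer.

Now let $F$ be a stabilizer with $|F|<6$, and take $y$ and $M$ as in Section~\ref{sec:rules}. By the clique rule, $M$ matches $r_2$ to $c_{2,1}$ and $r_1$ to some $c_{1,i}$, and $y_{c_{2,1}}\le\frac12$. By the pendant rule, $c_{2,1}\bar c_{2,1}$ and $c_{1,i}\bar c_{1,i}$ lie in $F$. Consider $s_3$. If $c_{2,1}s_3\notin F$, then $y_{s_3}\ge\frac12$, so $s_3$ is matched; as $c_{2,1}$ is taken, its partner is $t_3$, and $t_3\bar t_3\in F$. Either way we find a third edge of $F$. Consider $s_2$. If $c_{2,1}s_2\notin F$, then $s_2$ has positive value and is matched to $t_2$ or to $c_{1,2}$. In the first case $t_2\bar t_2\in F$. In the second case $c_{1,2}\bar c_{1,2}\in F$, and this edge has not been counted, because $c_{1,2}$ is not the partner of $r_1$. In all cases there is a fourth edge.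

The last case does occur. Delete the three edges $c\bar c$ at term vertices and $t_1\bar t_1$, $t_3\bar t_3$. The vector with value $0$ on barred vertices, $1$ on $t_2$ and $\frac12$ elsewhere is a cover of total value $13+\frac32+\frac72=18$, and $r_1c_{1,1}$, $r_2c_{2,1}$, $c_{1,2}s_2$, $t_2\bar t_2$, $s_1t_1$, $s_3t_3$ together with $12$ clique edges form a matching of size $18$. In this stabilizer no edge of the path $c_{2,1}s_2t_2\bar t_2$ is deleted; the variable $x_2$ is paid for at $c_{1,2}\bar c_{1,2}$.
\end{example}

\section{Proof of Theorem~\ref{thm:red}}\label{sec:proof}

\begin{lemma}\label{lem:upper}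
If $A$ satisfies $\Phi$, then $G$ has a stabilizer of size $n+Lw(A)$.
\end{lemma}

\begin{proof}
For each clause $j$ choose $i(j)$ with $D_{j,i(j)}\subseteq A$, and call $c_{j,i(j)}$ the \emph{chosen} term vertex of $j$. Let
\[
F=\{c_{j,i(j)}\bar c_{j,i(j)}:1\le j\le n\}\cup\{t_x^\ell\bar t_x^\ell:x\in A,\ \ell\le Lw_x\},
\]
so that $|F|=n+Lw(A)$. Define $y$ to be $\frac12$ on all cliques $K_j$, on the chosen term vertices, and on $s_x^\ell,t_x^\ell$ for $x\in A$; to be $1$ on the other term vertices and on $t_x^\ell$ for $x\notin A$; and to be $0$ on all barred vertices and on $s_x^\ell$ for $x\notin A$.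

An edge can violate the cover condition only if one of its ends has value $0$ and the other has value less than $1$. An edge $v\bar v$ at a barred vertex either has $y_v=1$ or lies in $F$. A vertex $s_x^\ell$ with $x\notin A$ is adjacent to $t_x^\ell$, of value $1$, and to term vertices $c_{j,i}$ with $x\in D_{j,i}$; such a term is not contained in $A$, so $c_{j,i}$ is not chosen and has value $1$. Hence $y$ is a cover of $G\setminus F$. Each path $s_x^\ell t_x^\ell\bar t_x^\ell$ has total value $1$, so
\[
y(V)=n\left(q+\tfrac12\right)+\tfrac n2+(m-n)+LW=nq+m+LW .
\]
The graph $G\setminus F$ contains the matching formed by the edges $r_jc_{j,i(j)}$, a perfect matching of each $K_j-r_j$, the edges $c_{j,i}\bar c_{j,i}$ with $i\ne i(j)$, and all edges $s_x^\ell t_x^\ell$. Its size is $n+nq+(m-n)+LW=y(V)$. So $y$ is tight, and $G\setminus F$ is stable by Lemma~\ref{lem:stable}.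
\end{proof}

\begin{lemma}\label{lem:lower}
From a stabilizer $F$ of $G$ with $|F|<q$ one can compute in polynomial time a satisfying set $A$ with $n+Lw(A)\le|F|$.
\end{lemma}

\begin{proof}
Let $H=G\setminus F$. Compute a tight cover $y$ of $H$ by Lemma~\ref{lem:stable} and a maximum matching $M$ of $H$ by Edmonds' algorithm.

\emph{Each clause chooses a term.} Since $|F|<q$, the clique rule applies to every $K_j$: the matching $M$ contains an edge $r_jc_{j,i(j)}$, with $y_{r_j}\ge\frac12$ and $y_{c_{j,i(j)}}\le\frac12$. By the pendant rule, $c_{j,i(j)}\bar c_{j,i(j)}\in F$. Let $F_1\subseteq F$ be the set of these $n$ edges, and let $A=\bigcup_jD_{j,i(j)}$. Then $A$ satisfies $\Phi$.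

\emph{Each copy of a chosen variable costs an edge.} To every pair $(x,\ell)$ with $x\in A$ and $\ell\le Lw_x$ we assign an edge $f(x,\ell)\in F$. Fix a clause $j$ with $x\in D_{j,i(j)}$ and write $c=c_{j,i(j)}$, $s=s_x^\ell$, $t=t_x^\ell$, $\bar t=\bar t_x^\ell$. If $cs\in F$, put $f(x,\ell)=cs$. Otherwise $cs$ is an edge of $H$, so $y_s\ge1-y_c\ge\frac12$, and by Lemma~\ref{lem:slack} the vertex $s$ is matched by $M$. Its partner is $t$ or a term vertex $c'$. In the first case the pendant rule gives $t\bar t\in F$, and we put $f(x,\ell)=t\bar t$. In the second case it gives $c'\bar c'\in F$, where $\bar c'$ is the pendant neighbor of $c'$, and we put $f(x,\ell)=c'\bar c'$.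

\emph{No edge is counted twice.} The three kinds of assigned edges, $cs$, $t\bar t$ and $c'\bar c'$, are disjoint classes of edges of $G$. An edge of the first or second kind contains $s_x^\ell$ or $t_x^\ell$, which determines $(x,\ell)$, and it is not in $F_1$. An edge $c'\bar c'$ of the third kind determines $c'$, and the partner of $c'$ in $M$ is $s_x^\ell$, which determines $(x,\ell)$; it is not in $F_1$, because the term vertices on edges of $F_1$ are matched to roots. So $f$ is an injective map into $F\setminus F_1$, and $|F|\ge n+\sum_{x\in A}Lw_x=n+Lw(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:red}]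
Let $F$ be a stabilizer of $G$. If $|F|<q$, Lemma~\ref{lem:lower} provides $A$. If $|F|\ge q$, take $A=X$; then $n+Lw(A)=n+LW<q\le|F|$. This proves (b), and (b) gives $\operatorname{stab}(G)\ge n+L\operatorname{opt}(\Phi)$. Lemma~\ref{lem:upper}, applied to an optimal $A$, gives the reverse inequality and hence (a).
\end{proof}

\begin{remark}
Two parts of the construction are easily seen to be necessary. If the cliques are replaced by triangles $r_ja_jb_j$, then the $n$ edges $a_jb_j$ form a stabilizer for every $\Phi$: the value $1$ on all roots, term vertices and vertices $t_x^\ell$, and $0$ elsewhere, is a cover of total value $n+m+LW$, the size of the matching formed by all $r_ja_j$, $c_{j,i}\bar c_{j,i}$, $t_x^\ell\bar t_x^\ell$. If the vertices $\bar t_x^\ell$ are omitted, the proof of Lemma~\ref{lem:upper} with $A=X$ again yields a stabilizer with $n$ edges.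
\end{remark}

The pendant vertices $\bar c_{j,i}$ cause the additive term $n$, which carries no information about $\Phi$ and could dominate $\operatorname{opt}(\Phi)$. The parameter $L$ is there to outweigh it.

\begin{corollary}\label{cor:transfer}
From a stabilizer $F$ of $G=G(\Phi,n)$ with $|F|\le\alpha\cdot\operatorname{stab}(G)$ one obtains in polynomial time a satisfying set $A$ with $w(A)\le2\alpha\cdot\operatorname{opt}(\Phi)$.
\end{corollary}

\begin{proof}
Take $A$ from Theorem~\ref{thm:red}(b) with $L=n$. Since $\operatorname{opt}(\Phi)\ge1$,
\[
n\,w(A)\le|F|\le\alpha\,(n+n\operatorname{opt}(\Phi))\le2\alpha n\operatorname{opt}(\Phi).\qedhere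
\]
\end{proof}

\section{Set Cover and constant factors}\label{sec:setcover}

An instance of (unweighted) Set Cover is a finite nonempty set $U$ and a family $\mathcal S$ of subsets of $U$ with union $U$; one asks for a smallest subfamily with union $U$. For every constant $c$ it is NP-hard to approximate Set Cover within the factor $c$ \cite{BGLR}; see also \cite{RS,Feige,DS}.

\begin{proof}[Proof of Theorem~\ref{thm:const}]
Given $(U,\mathcal S)$, let $\Phi$ have variable set $X=\mathcal S$ with unit weights and one clause for each $u\in U$, whose terms are the singletons $\{S\}$ with $u\in S\in\mathcal S$. Every clause has a term because $\mathcal S$ has union $U$. A subfamily $A\subseteq\mathcal S$ satisfies $\Phi$ if and only if it has union $U$, and $w(A)=|A|$. Here $n=|U|$, $W=|\mathcal S|$ and $m\le|U|\,|\mathcal S|$, so $G(\Phi,n)$ is constructed in polynomial time. By Corollary~\ref{cor:transfer}, a polynomial-time $c$-approximation algorithm for the minimum stabilizer problem gives a polynomial-time $2c$-approximation algorithm for Set Cover, and then $\mathrm P=\mathrm{NP}$.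
\end{proof}

With $L=1$ this argument would prove nothing. Picking one set for each element gives a satisfying $A$ with $|A|\le n$, hence by Lemma~\ref{lem:upper} a stabilizer of size at most $2n\le2\operatorname{stab}(G(\Phi,1))$, however large $|A|/\operatorname{opt}(\Phi)$ is.

\section{Low-error PCPs and the factor $2^{(\log|V|)^\beta}$}\label{sec:pcp}

So far only terms with one variable were used. Larger terms can encode the accepting answers of a test that reads several symbols. A \emph{test system} consists of a finite set $Z$ of variables, a finite range $\Sigma$, and tests $j=1,\dots,n$; test $j$ depends on a set $Z_j\subseteq Z$ and is given by the explicit list of its satisfying tuples $(a_z)_{z\in Z_j}\in\Sigma^{Z_j}$. An assignment $a\colon Z\to\Sigma$ satisfies test $j$ if its restriction to $Z_j$ is on the list.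

\begin{theorem}[\cite{DFKRS}]\label{thm:pcp}
For every constant $\gamma<1$ there are a constant $k$ and a polynomial-time reduction that maps SAT instances of length $\lambda$ to test systems with $1\le|Z_j|\le k$ for all $j$, such that the following holds. If the SAT instance is satisfiable, some assignment satisfies all tests; otherwise every assignment satisfies at most a fraction $2^{-(\log\lambda)^\gamma}$ of the tests.
\end{theorem}

The underlying verifier uses $O(\log\lambda)$ random bits and makes $O(1)$ queries to symbols of $O((\log\lambda)^\gamma)$ bits, so the number of tests, the size of $\Sigma$ and the lengths of the lists are polynomial in $\lambda$.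

Consider a test system with $1\le|Z_j|\le k$ in which every test has a satisfying tuple and every variable occurs in some test. Let $\deg(z)\ge1$ be the number of tests that depend on $z$, and let
\[
\mu=\sum_{z\in Z}\deg(z)=\sum_{j=1}^n|Z_j|\le kn .
\]
Define a formula $\Phi$ with variable set $X=Z\times\Sigma$ and weights $w_{(z,a)}=\deg(z)$. Its clauses are the tests, and the terms of clause $j$ are the sets $\{(z,a_z):z\in Z_j\}$ for the satisfying tuples $(a_z)_{z\in Z_j}$ of test $j$. A set $A\subseteq X$ assigns to each $z$ a list of labels $A_z=\{a:(z,a)\in A\}$, and $A$ satisfies $\Phi$ if every test has a satisfying tuple drawn from the lists. A monotone formula cannot forbid lists with several labels; it can only charge for them. The weights are chosen so that $w(A)$ is the sum over all tests of the lengths of the lists that the test sees. If $w(A)$ is small, then a typical test sees short lists, and a random choice from the lists satisfies it with fair probability.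

\begin{lemma}\label{lem:gap}
\textup{(a)} If some assignment satisfies all tests, then $\operatorname{opt}(\Phi)\le\mu$. \textup{(b)} If every assignment satisfies at most a fraction $\delta>0$ of the tests, then every satisfying set $A$ has $w(A)\ge\mu\,\delta^{-1/k}/k$.
\end{lemma}

\begin{proof}
(a) If $a$ satisfies all tests, then $\{(z,a(z)):z\in Z\}$ satisfies $\Phi$ and has weight $\mu$.

(b) Let $A$ satisfy $\Phi$ and put $g=w(A)/\mu$. Every $z$ occurs in some test $j$, and $A$ contains a term of clause $j$, so $|A_z|\ge1$. Choose a label from each $A_z$ uniformly and independently. Let $\sigma_j=\sum_{z\in Z_j}|A_z|\ge1$. Test $j$ has a satisfying tuple with all labels in the lists, so it is satisfied with probability at least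
\[
\prod_{z\in Z_j}|A_z|^{-1}\ge\sigma_j^{-|Z_j|}\ge\sigma_j^{-k}.
\]
Moreover $\sum_j\sigma_j=\sum_z\deg(z)|A_z|=w(A)=g\mu\le gkn$. The function $u\mapsto u^{-k}$ is convex and decreasing on $(0,\infty)$, so by Jensen's inequality the expected fraction of satisfied tests is at least
\[
\frac1n\sum_j\sigma_j^{-k}\ \ge\ \Big(\frac1n\sum_j\sigma_j\Big)^{-k}\ \ge\ (gk)^{-k}.
\]
This expectation is at most $\delta$. Hence $(gk)^{-k}\le\delta$, that is, $g\ge\delta^{-1/k}/k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Suppose that a polynomial-time algorithm achieves the factor $2^{(\log|V|)^\beta}$ with $\beta<1$. On graphs with at least two vertices the factor does not decrease when $\beta$ grows, so we may assume that $\beta=b_1/b_2$ is a rational number in $(0,1)$, with positive integers $b_1,b_2$. Choose $\gamma$ with $\beta<\gamma<1$ and let $k$ be as in Theorem~\ref{thm:pcp}. We decide SAT in polynomial time.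

Given a SAT instance of length $\lambda$, compute its test system. If some test has no satisfying tuple, answer ``unsatisfiable''; this is correct by Theorem~\ref{thm:pcp}. Otherwise discard the variables that occur in no test and form $\Phi$ as above. The numbers $n$, $|X|\le kn|\Sigma|$, $m\le n|\Sigma|^k$ and $W=|\Sigma|\mu$ are polynomial in $\lambda$, so $G=G(\Phi,n)$ is constructed in polynomial time, and by \eqref{eq:size} its number of vertices $N$ is at most $\lambda^C$ for a constant $C$ and all large $\lambda$. Run the algorithm on $G$ and extract $A$ by Corollary~\ref{cor:transfer}. To have a threshold that can be computed exactly, let $\rho$ be the least integer with $\rho\ge1$ and $\rho^{b_2}\ge\lceil\log N\rceil^{b_1}$. Then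
\[
(\log N)^\beta\le\rho\le1+(1+C\log\lambda)^\beta .
\]
Answer ``satisfiable'' if and only if $w(A)\le2^{\rho+1}\mu$.

If the instance is satisfiable, then Corollary~\ref{cor:transfer} with $\alpha=2^{\rho}$ and Lemma~\ref{lem:gap}(a) give $w(A)\le2^{\rho+1}\operatorname{opt}(\Phi)\le2^{\rho+1}\mu$, and the answer is correct. If it is unsatisfiable and the answer is wrong, then Lemma~\ref{lem:gap}(b) with $\delta=2^{-(\log\lambda)^\gamma}$ gives $2^{\rho+1}\ge2^{(\log\lambda)^\gamma/k}/k$, and therefore
\[
2+\log k+(1+C\log\lambda)^\beta\ \ge\ \frac{(\log\lambda)^\gamma}{k}.
\]
Since $k$ and $C$ are constants and $\beta<\gamma$, this fails for all $\lambda$ above a constant $\lambda_0$. The finitely many shorter instances are solved by exhaustive search. Hence $\mathrm P=\mathrm{NP}$.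
\end{proof}

\begin{remark}
Theorem~\ref{thm:strong} implies Theorem~\ref{thm:const}: a constant $c$ is at most $2^{(\log|V|)^{1/2}}$ except on graphs of bounded size, where exhaustive search finds a minimum stabilizer. The proof in Section~\ref{sec:setcover} has the advantage that it needs only the hardness of Set Cover. We do not claim that the factor in Theorem~\ref{thm:strong} is tight.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BGLR} Bellare, Goldwasser, Lund, Russell, STOC 1993.

\bibitem{DFKRS} Dinur, Fischer, Kindler, Raz, Safra, \emph{PCP characterizations of NP: toward a polynomially-small error-probability}, STOC 1999 / Comput. Complexity 2011.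

\bibitem{DS} Dinur, Steurer, STOC 2014.

\bibitem{Feige} Feige, J. ACM 1998.

\bibitem{stab} \emph{Finding Small Stabilizers For Unstable Graphs}, \texttt{http://www.iasi.cnr.it/aussois/web/uploads/2014/papers/peisb.pdf}.

\bibitem{RS} Raz, Safra, STOC 1997.

\end{thebibliography}
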